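# Reading a complex structure off an algebra of functions on the disc

## 1. A cusp algebra in disguise

Let $U=\{z\in\mathbb C:|z|<1\}$, let $\bar U$ be the closed disc and $bU$ the unit circle. (Throughout, $bE$ is the topological boundary of a set $E$, and $\bar E$ its closure.) Start with the continuous functions $g$ on $\bar U$ that are holomorphic in $U$, and keep only those whose Taylor series at $0$ has no linear term:
$$\mathcal A_0=\{g\in C(\bar U): g \text{ holomorphic in } U,\ g'(0)=0\}.$$

This set is closed under sums and products, since $(gh)'(0)=g'(0)h(0)+g(0)h'(0)=0$. It is closed in the supremum norm, since $g\mapsto g'(0)$ is continuous in that norm. It contains the constants. It separates points: if $w^2=u^2$ and $w^3=u^3$, then either $w=u=0$, or both are nonzero and $w=w^3/w^2=u^3/u^2=u$. A subalgebra of $C(X)$, $X$ compact Hausdorff, with these properties (supremum-closed, contains the constants, separates the points of $X$) is called a **uniform algebra** on $X$.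

The **spectrum** of a uniform algebra is the space of its nonzero multiplicative linear functionals. Every point of $X$ gives one, namely evaluation, but there may be more. For instance, the functions in $C(bU)$ that extend continuously to $\bar U$ and holomorphically to $U$ form a uniform algebra on the circle whose spectrum contains the points of $U$ as well. For $\mathcal A_0$ there are no extra ones. Let $\chi$ be a nonzero multiplicative functional, and put $\alpha=\chi(w^2)$, $\beta=\chi(w^3)$. Then $\alpha^3=\beta^2$, and $|\alpha|\le1$ because multiplicative functionals on a uniform algebra have norm $1$. Put $a=\beta/\alpha$ if $\alpha\ne0$ and $a=0$ otherwise. Then $a^2=\alpha$ and $a^3=\beta$, and $|a|\le 1$. Every polynomial without linear term is a polynomial in $w^2$ and $w^3$, so $\chi$ agrees with evaluation at $a$ on such polynomials. These are dense in $\mathcal A_0$: $g(rw)\to g(w)$ uniformly as $r\uparrow1$, and the Taylor polynomials of $g(rw)$ converge uniformly on $\bar U$ and have no linear term. So $\chi$ is evaluation at $a$, and the spectrum of $\mathcal A_0$ is $\bar U$.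

The **Shilov boundary** of a uniform algebra on $X$ is the smallest closed subset of $X$ on which every element of the algebra attains its maximum modulus. By the maximum principle, the Shilov boundary of $\mathcal A_0$ is contained in $bU$.

Now put on the disguise. Let $\psi:[0,1]\to\mathbb R$ be continuous and
$$\Phi(z)=z\,e^{i\psi(|z|)} .$$
This is a homeomorphism of $\bar U$, with inverse $w\mapsto we^{-i\psi(|w|)}$. Let $\mathcal A_\psi=\{g\circ\Phi:g\in\mathcal A_0\}$. Everything above is transported: $\mathcal A_\psi$ is a uniform algebra with spectrum $\bar U$ and Shilov boundary in $bU$. It is generated by $f_1=\Phi^2$ and $f_2=\Phi^3$. If $\psi$ is nowhere differentiable, these generators have no reason to look holomorphic. On the radius $(0,1)$ we have $f_1(r)=r^2e^{2i\psi(r)}$, and differentiability at $r$ would make $e^{2i\psi}$, hence $\psi$, differentiable at $r$. So in the coordinate $z$ the function $f_1$ is not even differentiable at any point of the radius. And yet there is another coordinate, $w=\Phi(z)$, in which every element of $\mathcal A_\psi$ is holomorphic. This $w$ does not belong to $\mathcal A_\psi$ (it would come from $g(w)=w$, and $g'(0)=1$), but it can be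 recovered from the algebra: $w=f_2/f_1$ off the origin.

Suppose we are handed an algebra on $\bar U$, and we see only the following: it is a uniform algebra, its spectrum is $\bar U$, and its Shilov boundary lies in $bU$. No function in it is assumed differentiable in any sense. Is the algebra always a disguised algebra of holomorphic functions? Must there be a complex structure on the topological space $U$ for which all its elements are holomorphic?

## 2. The statement, and its reduction to a maximum principle

By a complex structure on $U$ we allow a structure of a reduced one-dimensional complex space: a sheaf $\mathcal F$ of continuous complex functions on $U$ such that $(U,\mathcal F)$ is locally isomorphic to a one-dimensional analytic set in some $\mathbb C^n$ with the functions that are locally restrictions of holomorphic ones. Such a space need not be smooth. For example, $w\mapsto(w^2,w^3)$ maps $U$ homeomorphically onto a piece of the cusp $\alpha^3=\beta^2$. The holomorphic functions of the cusp correspond to the holomorphic functions of $w$ whose expansion at $0$ has no linear term (the even part is a power series in $w^2$, the odd part is $w^3$ times a power series in $w^2$).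 So $\mathcal A_0$ is holomorphic both for the cusp structure and for the usual Riemann surface structure, and the latter has more holomorphic functions.

The background is Theorem 4.1 of "Algebras on Surfaces": if a uniform algebra has as spectrum a smooth compact surface, possibly with boundary, and admits a set of differentiable generators, then the complement of the Shilov boundary carries a structure of a reduced one-dimensional complex space for which the elements of the algebra are holomorphic. The task is to do without the differentiable generators, and the disc is the basic case. The answer is yes, with a Riemann surface.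

**Theorem 1.** Let $\mathcal A\subset C(U)$ be a complex algebra containing the constants, separating the points of $U$, and satisfying

> (MP) for every nonempty open $O$ with $\bar O\subset U$ compact and all $f\in\mathcal A$: $\ |f|\le\max_{bO}|f|$ on $O$.

Then there is exactly one Riemann surface structure on the topological space $U$ for which all $f\in\mathcal A$ are holomorphic.

**Theorem 2.** If $\mathcal A$ is a uniform algebra with spectrum $\bar U$ and Shilov boundary in $bU$, then $U$ carries a unique Riemann surface structure making all $f|_U$, $f\in\mathcal A$, holomorphic. With it $U$ is biholomorphic to the standard disc. Equivalently, there is a homeomorphism $\Phi:U\to U$ such that $f\circ\Phi^{-1}$ is holomorphic for every $f\in\mathcal A$.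

**Theorem 2 follows from Theorem 1.** The restriction $\mathcal A|_U$ contains the constants and separates points. Condition (MP) is Rossi's local maximum modulus principle: *if $N$ is an open subset of the spectrum disjoint from the Shilov boundary, then $\max_{\bar N}|f|=\max_{bN}|f|$ for $f\in\mathcal A$* (Ann. of Math. 72 (1960); Gamelin, *Uniform Algebras*, III.8.2). So Theorem 1 applies. The resulting Riemann surface is homeomorphic to $U$, hence simply connected and not compact, and the elements of $\mathcal A$ are bounded holomorphic functions on it, not all constant. By uniformization it is biholomorphic to the plane or to the disc, and Liouville's theorem excludes the plane. A biholomorphic map onto the disc is the required $\Phi$. With its sheaf of holomorphic functions this Riemann surface is in particular a reduced one-dimensional complex space. $\square$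

**Remark (singular structures).** Suppose a reduced one-dimensional complex space structure on $U$ makes $\mathcal A$ holomorphic. Each point $x$ has only one local branch: with several branches, $x$ has a small neighborhood $N$ with $N\setminus\{x\}$ a disjoint union of at least two open sets, each with $x$ in its closure. But $x$ has a disc neighborhood $V\subset N$, and the connected set $V\setminus\{x\}$ would meet all of these open sets, which is impossible. So the normalization is a homeomorphism from a Riemann surface, and by uniqueness in Theorem 1 it is the Riemann surface found there. Singular structures thus correspond to subsheaves of the structure sheaf of this one Riemann surface.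

From here to the end of Section 9, $\mathcal A$ is as in Theorem 1. Two comments on (MP). A nonempty open $O$ with compact closure in $U$ has $bO\neq\emptyset$, since $U$ is connected and not compact. And (MP) passes to uniform limits on $\bar O$ of elements of $\mathcal A$; for example, it holds for $F\circ f$ on $O$ if $F$ is a uniform limit of polynomials on $f(\bar O)$. "Disc $D$" always means an open round disc with $\bar D\subset U$, and $\Delta(c,\rho)=\{|w-c|<\rho\}$.

## 3. Charts from injective functions

The first thing to try is to use elements of $\mathcal A$ themselves as coordinates. This works wherever some element is locally injective. The tool is Wermer's maximality theorem: *a closed subalgebra of $C(\partial\Delta)$, $\Delta$ a disc, that contains the polynomials is either the uniform closure of the polynomials or all of $C(\partial\Delta)$.*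

**Lemma 1 (Rudin).** If $f\in\mathcal A$ maps an open $N\subset U$ homeomorphically onto an open set in $\mathbb C$, then every $g\in\mathcal A$ is on $N$ a holomorphic function of $f$.

*Proof.* Let $\bar\Delta'\subset f(N)$ be a closed disc with center $z_0$, and $N'=(f|_N)^{-1}(\Delta')$. The set $(f|_N)^{-1}(\bar\Delta')$ is compact, so $bN'=(f|_N)^{-1}(\partial\Delta')$. Let $B$ be the closure in $C(\partial\Delta')$ of the functions $g\circ(f|_N)^{-1}|_{\partial\Delta'}$, $g\in\mathcal A$. It is a closed algebra containing the constants and (take $g=f$) the coordinate function $z$, hence the polynomials. By (MP), $|g((f|_N)^{-1}(z_0))|\le\max_{bN'}|g|$. So $g\mapsto g((f|_N)^{-1}(z_0))$ is well defined on the restrictions and extends to a multiplicative functional on $B$, taking $z$ to $z_0$. It kills $z-z_0$, so $z-z_0$ is not invertible in $B$. It is invertible in $C(\partial\Delta')$, so $B\ne C(\partial\Delta')$. By Wermer's theorem, $B$ is the closure of the polynomials. Hence, given $g\in\mathcal A$, there are polynomials $P_j$ with $P_j(f)\to g$ uniformly on $bN'$, and then on $N'$ by (MP) applied to $g-P_j(f)$. So $g\circ(f|_N)^{-1}$ is on $\Delta'$ a uniform limit of polynomials,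 i.e. holomorphic. $\square$

The simplest case of Theorem 1 follows at once: if $\mathcal A$ contains a function $f$ that is injective on $U$, then by invariance of domain $f$ is a homeomorphism onto an open set, and Lemma 1 with $N=U$ says that $f$ is a global coordinate as desired.

**Definition.** $G$ is the set of $z\in U$ having an open neighborhood $N$ and a homeomorphism $\zeta$ of $N$ onto an open subset of $\mathbb C$ such that $g\circ\zeta^{-1}$ is holomorphic for all $g\in\mathcal A$. We call $\zeta$ an *$\mathcal A$-chart*. The set $G$ is open.

**Lemma 2.** Any two $\mathcal A$-charts are compatible. Hence $G$ is a Riemann surface on which $\mathcal A$ is holomorphic, and a Riemann surface structure on $U$ making $\mathcal A$ holomorphic is unique if it exists.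

*Proof.* Let $\zeta,\zeta'$ be $\mathcal A$-charts on a connected neighborhood of a common point. Since $\mathcal A$ separates points, there is $g\in\mathcal A$ nonconstant there, and $\varphi=g\circ\zeta^{-1}$, $\varphi'=g\circ\zeta'^{-1}$ are nonconstant holomorphic functions. Let $\theta=\zeta'\circ\zeta^{-1}$, a homeomorphism with $\varphi'\circ\theta=\varphi$. Off the discrete set of points that $\theta$ maps to critical points of $\varphi'$, $\theta$ is locally a holomorphic local inverse of $\varphi'$ composed with $\varphi$, so it is holomorphic. As it is continuous, the exceptional points are removable. The charts of any structure as in the last assertion are $\mathcal A$-charts, so any two such structures agree. $\square$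

So we must prove $G=U$. The method of Lemma 1 stops at points where no element of $\mathcal A$ is locally injective, and there are such points: for $\mathcal A_0$ every nonconstant element is $g(0)+cw^k+\cdots$ with $c\neq0$ and $k\ge2$, hence $k$-to-one near $0$. In that example we would be content with $f=w^2$, extract a root, and recover $w$. To do this in general we need to know that some $f\in\mathcal A$ behaves topologically like $w^k$. A theorem of Stoïlow says when this happens. A map is *light* if its fibers are totally disconnected.

*Stoïlow* (Whyburn, *Analytic Topology*, Ch. X). If $\ell:Y\to\mathbb C$ is continuous, light and open, $Y$ a surface, then each $q\in Y$ has an open neighborhood $V$ with homeomorphisms $h:V\to U$, $h':\ell(V)\to U$, $h(q)=0$, and $h'\circ\ell=h^k$ on $V$ for some $k\ge1$.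

Openness will come out of (MP). Lightness is the obstacle: nothing in the hypotheses prevents us, so far, from meeting an $f$ whose fibers contain nondegenerate connected sets. From now on we study exactly these connected pieces of fibers.

## 4. Connected pieces of fibers in a closed disc

A *continuum* is a nonempty compact connected metrizable space; a point is allowed.

**Definition.** For $f\in\mathcal A$ and a disc $D$, an *$(f,D)$-element* is a connected component of a set $f^{-1}(c)\cap\bar D$. The one containing $z$ is $E_{f,D}(z)$. An element is *interior* if it is contained in $D$, i.e. does not meet $bD$.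

**Example.** Let $\pi(re^{i\theta})=\max(0,2r-1)\,e^{i\theta}$, a continuous map of $U$ onto $U$ that collapses $\{|z|\le\frac12\}$ to $0$ and is injective elsewhere. Let $\mathcal B=\{g\circ\pi: g\text{ holomorphic on }U\}$. For $f=\pi$ and $D=\{|z|<R\}$ with $\frac12<R<1$, the element of $0$ is the closed disc $\{|z|\le\frac12\}$. It is interior, and all other elements are points. For $R<\frac12$ the only element is $\bar D$, which is not interior.

The algebra $\mathcal B$ satisfies (MP). Indeed, let $f=g\circ\pi$ and suppose $M=\max_{\bar O}|f|>\max_{bO}|f|$, attained at $z\in O$. The connected set $\pi^{-1}(\pi(z))$, on which $|f|=M$, misses $bO$ and contains $z$, so it lies in $O$. Then $\pi^{-1}$ of a small neighborhood of $\pi(z)$ lies in $O$: otherwise there would be $z_n\notin O$ with $\pi(z_n)\to\pi(z)$. Since $\pi:U\to U$ is proper, a subsequence would converge to some $z'\notin O$ with $\pi(z')=\pi(z)$, which is impossible. So $|g|$ has a local maximum $M$ at $\pi(z)$, $g$ is constant, and $|f|=M$ on $bO\ne\emptyset$, a contradiction. Of course $\mathcal B$ does not separate points. The example shows that the separation of points must be used to exclude nondegenerate interior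 elements; (MP) alone does not do it.

We collect the plane topology that we need. Two textbook facts are used constantly. In a compact Hausdorff space components are quasi-components: *if $e$ is a component of a compact $K$ and $V\supset e$ is open, there is a set $K_0$, clopen in $K$, with $e\subset K_0\subset V$.* And open subsets of $\bar D$ or of a sphere are locally path connected, so their components are open and path connected. We say that a closed set $T\subset\bar D$ *separates* $x$ and $y$ in $\bar D$ if $x,y\notin T$ and $x,y$ lie in different components of $\bar D\setminus T$.

**Fact 1.** If $K\subset U$ is a continuum, $K\not\subset D$, then each component $e$ of $K\cap\bar D$ meeting $D$ meets $bD$.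

*Proof.* If not, then $e\subset D$, and there is $K_0$ clopen in $K\cap\bar D$ with $e\subset K_0\subset D$. It is compact, and it is open in $K\cap D$, which is open in $K$. So $K_0$ is clopen in $K$, hence $K=K_0\subset D$, a contradiction. $\square$

**Fact 2.** If $z_n\to z$ in $\bar D$ and $e_n\ni z_n$ are $(f,D)$-elements, a subsequence of $(e_n)$ converges in the Hausdorff metric to a continuum that contains $z$ and on which $f=f(z)$; this continuum is therefore contained in $E_{f,D}(z)$. Consequently the equivalence relation "same element" is closed in $\bar D\times\bar D$, and the union of all elements meeting a given compact set is compact.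

*Proof.* The space of compact subsets of $\bar D$ is compact in the Hausdorff metric and limits of continua are continua; $f=f(z_n)\to f(z)$ on $e_n$. If $z_n\sim w_n$, $z_n\to z$, $w_n\to w$, the limit continuum contains $z$ and $w$, so $z\sim w$. If $w_n\in e_n$ and $e_n$ meets the compact set $K$ at $z_n$, pass to a subsequence with $z_n\to z\in K$, $w_n\to w$; then $w\in E_{f,D}(z)$. $\square$

A decomposition of a compact metric space into closed sets is *upper semicontinuous* if "same member" is a closed relation; the quotient is then compact, Hausdorff and metrizable, and the quotient map is closed. Collapsing $\{|z|\le\frac12\}$ in a larger closed disc is an example. The decomposition of $[0,1]^2$ into the segments $\{t\}\times[0,1]$, $t>0$, and the single points of $\{0\}\times[0,1]$ is not upper semicontinuous, since segments converge to a set that was not collapsed. Fact 2 says that the decomposition of $\bar D$ into $(f,D)$-elements is upper semicontinuous.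

**Fact 3.** If a closed $T\subset\bar D$ separates $x,y$ in $\bar D$, then a component of $T$ does.

*Proof.* For the sphere this is a theorem of Newman (*Topology of Plane Sets*, V.14.3): *if a closed set $T\subset S^2$ separates two points, a component of $T$ separates them.* Let $S$ be the sphere obtained by gluing two copies of $\bar D$ along $bD$, let $p:S\to\bar D$ be the folding, $\tilde T=p^{-1}(T)$, and regard $x,y$ as points of the first copy. A path from $x$ to $y$ in $S\setminus\tilde T$ would fold to a path in $\bar D\setminus T$. So $\tilde T$ separates $x,y$ in $S$, and by Newman a component $\tilde L$ of $\tilde T$ does. The connected set $p(\tilde L)$ lies in a component $L$ of $T$. A path from $x$ to $y$ in $\bar D\setminus L$, placed in the first copy, would avoid $\tilde L$. So $L$ separates $x,y$ in $\bar D$. $\square$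

**Fact 4.** Let $y\neq y'$ in $bD$, let $\Gamma_1,\Gamma_2$ be the open arcs of $bD\setminus\{y,y'\}$, and let $K\subset\bar D$ be closed, connected, meeting $\Gamma_1$ and $\Gamma_2$, and missing $y,y'$. Then $K$ separates $y$ from $y'$ in $\bar D$.

*Proof.* Otherwise a path in $\bar D\setminus K$, with image $\beta$, joins $y$ and $y'$. The connected set $K$ lies in one component of $\bar D\setminus\beta$, which is path connected, so a path disjoint from $\beta$ joins a point of $\Gamma_1$ to a point of $\Gamma_2$. A homeomorphism of $\bar D$ onto a closed square taking the four endpoints to the midpoints of the sides gives two disjoint paths joining the two pairs of opposite sides. This is classically impossible (it contradicts Brouwer's fixed point theorem). $\square$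

**Fact 5.** If $L$ is a continuum and $A,B\subset L$ are disjoint nonempty closed sets, there is a nonempty connected $Q\subset L\setminus(A\cup B)$ with $\bar Q\cap A\ne\emptyset\neq\bar Q\cap B$.

*Proof.* First an auxiliary statement: *if $X$ is connected Hausdorff and $X\setminus\{a\}=P\sqcup R$ is a separation (into nonempty relatively open sets), then $P\cup\{a\}$ and $R\cup\{a\}$ are connected.* Suppose $P\cup\{a\}$ splits into disjoint relatively clopen sets, and let $F\ne\emptyset$ be the one without $a$. As $P$ is open in $X$ and $F$ is open in $P$, $F$ is open in $X$. As $P\cup\{a\}=X\setminus R$ is closed in $X$, $F$ is closed in $X$. This contradicts connectedness of $X$.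

Collapse $A$ and $B$ to points $a$ and $b$, giving a compact connected Hausdorff space $L''$. Intersections of chains of compact connected sets are connected, so by Zorn's lemma there is a minimal compact connected $I\subset L''$ containing $a$ and $b$. If $I\setminus\{a\}=P\sqcup R$ were a separation with $b\in R$, then $R\cup\{a\}$ would be compact, connected, smaller, and contain $a,b$. So $I\setminus\{a\}$ is connected, and likewise $I\setminus\{b\}$. If $I\setminus\{a,b\}=P\sqcup R$ were a separation, the auxiliary statement applied to $X=I\setminus\{b\}$ with the point $a$, and to $X=I\setminus\{a\}$ with the point $b$, would show that $P\cup\{a\}$ and $P\cup\{b\}$ are connected. Then $P\cup\{a,b\}$ would be connected, and closed because $R$ is open in $I$; again this is smaller than $I$. So $I\setminus\{a,b\}$ is connected. It is nonempty and has $a$ and $b$ in its closure, since the connected set $I$ has no isolated points.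

The map $L\setminus(A\cup B)\to L''\setminus\{a,b\}$ is a homeomorphism. Let $Q$ be the copy of $I\setminus\{a,b\}$. If $\bar Q$ missed $A$, its image in $L''$ would be a compact set missing $a$ and containing $I\setminus\{a,b\}$, which is impossible. The same holds for $B$. $\square$

## 5. Collapsing interior elements: a surface, and a light open map

Near an interior element we can force Stoïlow's hypotheses by collapsing the elements. First, (MP) gives a substitute for openness.

**Lemma 3.** Let $O$ be open, $\bar O\subset U$ compact, $f\in\mathcal A$, $\Omega$ a component of $\mathbb C\setminus f(bO)$. If $f(O)\cap\Omega\neq\emptyset$, then $\Omega\subset f(O)$.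

*Proof.* The set $f(O)\cap\Omega=f(\bar O)\cap\Omega$ is closed in $\Omega$. If it is not all of $\Omega$, it has a boundary point $b\in\Omega$. Let $d=\mathrm{dist}(b,f(bO))>0$; then $\Delta(b,d)\subset\Omega$. Take $w_0\in\Delta(b,d/4)\setminus f(\bar O)$, let $w_1=f(z_1)$ be a point of $f(\bar O)$ nearest to $w_0$, and $\delta=|w_1-w_0|$. Then $0<\delta\le|b-w_0|<d/4$, so $|w_1-b|<d/2$. Hence $\mathrm{dist}(w_1,f(bO))>d/2$, and $z_1\in O$.

We want a function of $f$ peaking at $w_1$. Put $w_0'=(w_0+w_1)/2$. The closed disc with center $w_0'$ and radius $\delta/2$ lies in $\Delta(w_0,\delta)\cup\{w_1\}$, and $\Delta(w_0,\delta)$ misses $f(\bar O)$. So $|c-w_0'|>\delta/2$ for all $c\in f(\bar O)\setminus\{w_1\}$. Let $\eta=\delta/4$ and $O'=\{z\in O:|f(z)-w_1|<\eta\}\ni z_1$. As $|f-w_1|>d/2>\eta$ on $bO$, we have $bO'\subset\{z\in O:|f-w_1|=\eta\}$. On $|c-w_1|\le\eta<\delta/2=|w_0'-w_1|$ the function $1/(c-w_0')$ is a uniform limit of polynomials (its Taylor polynomials at $w_1$), so (MP) applies to $1/(f-w_0')$ on $O'$. But $|1/(f-w_0')|$ equals $2/\delta$ at $z_1$ and is $<2/\delta$ on the compact set $bO'$. This is a contradiction. $\square$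

We also need *Moore's theorem*: the quotient of $S^2$ by an upper semicontinuous decomposition into more than one element, whose elements are continua not separating $S^2$, is homeomorphic to $S^2$.

**Lemma 4.** Let $e$ be an interior $(f,D)$-element, $f=c$ on $e$.

(a) There is an open $O$ with $e\subset O\subset\bar O\subset D$ and $f\neq c$ on $bO$.

For any such $O$ put $\eta=\mathrm{dist}(c,f(bO))$, $X=\{z\in\bar O:|f-c|\le\eta/2\}$ (compact, contained in $O$), $W=\{z\in O:|f-c|<\eta/2\}$, and let $r:W\to Y$ be the quotient map collapsing each component of each fiber of $f|_W$.

(b) These components are interior $(f,D)$-elements.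

(c) $r$ is proper and closed, $Y$ is a surface (homeomorphic to an open subset of $S^2$), and $f=\ell\circ r$ with $\ell:Y\to\mathbb C$ continuous, light and open.

(d) For each $q\in Y$ there is $k\ge1$ such that for all small $\varepsilon>0$ the component $N$ of $\ell^{-1}(\Delta(\ell(q),\varepsilon))$ containing $q$ has a homeomorphism $\zeta$ onto a disc about $0$ with $\zeta(q)=0$ and $\ell=\ell(q)+\zeta^k$ on $N$. These $N$ shrink to $q$ as $\varepsilon\to0$.

All this uses (MP) only, not separation of points.

In the example of Section 4, with $f=\pi$ and $e=\{|z|\le\frac12\}$, one can take $r=\pi|_W$ and $\ell$ the identity; for $f=\pi^2$ one gets $\ell(w)=w^2$.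

*Proof.* **Step 1: isolating $e$, for (a).** Take $K_0$ clopen in $f^{-1}(c)\cap\bar D$ with $e\subset K_0\subset D$, and an open $O\supset K_0$ with $\bar O\subset D$ disjoint from the compact set $(f^{-1}(c)\cap\bar D)\setminus K_0$. A point of $bO$ with $f=c$ would lie in $K_0\subset O$, which is impossible.

**Step 2: the pieces to be collapsed are elements, for (b).** Let $|c'-c|\le\eta/2$. Then $f\ne c'$ on $bO$, so $f^{-1}(c')\cap X=f^{-1}(c')\cap O$ is clopen in $f^{-1}(c')\cap\bar D$. Its components are therefore components of $f^{-1}(c')\cap\bar D$, contained in $O\subset D$. For $|c'-c|<\eta/2$ this set is the fiber of $f|_W$ over $c'$.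

**Step 3: the pieces do not separate the plane, as Moore's theorem requires.** Let $e'$ be a component as in Step 2 and $B$ a bounded component of $\mathbb R^2\setminus e'$. The set $\mathbb R^2\setminus D$ is connected, unbounded and misses $e'$, so $B\subset D$. As $bB\subset e'$, (MP) for $f-c'$ gives $f=c'$ on $B$. Then $B\cup e'$ is connected and contained in $f^{-1}(c')$. It misses $bO$ and meets $O$, so it lies in $O$ and thus in $X$. This contradicts that $e'$ is a component of $f^{-1}(c')\cap X$.

**Step 4: the quotient is a surface, for (c).** Decompose $S^2=\mathbb R^2\cup\{\infty\}$ into the components of the fibers of $f|_X$ and the remaining single points. This is upper semicontinuous. Indeed, let $z_n\to z$ with $z_n$ in the member $e_n$. If infinitely many $e_n$ lie in $X$, a subsequence converges to a continuum in $X\cap f^{-1}(f(z))$ containing $z$, which lies in the member of $z$; otherwise $e_n=\{z_n\}$ eventually. By Step 3 and Moore's theorem the quotient is $S^2$. Let $\varpi:S^2\to S^2$ be the quotient map; it is closed. The set $W$ is open and saturated (a union of members), so $\varpi(W)$ is open. The map $\varpi|_W:W\to\varpi(W)$ is closed: if $F=F'\cap W$ with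 $F'$ closed in $S^2$, then $\varpi(F)=\varpi(F')\cap\varpi(W)$ by saturation. It is proper: if $K\subset\varpi(W)$ is compact, $\varpi^{-1}(K)$ is compact and contained in $W$. In particular it is a quotient map, so $Y=\varpi(W)$ and $r=\varpi|_W$. The function $\ell$ with $f=\ell\circ r$ is continuous. Its fiber over $c'$ is the space of components of the compact set $f^{-1}(c')\cap X$, which is totally disconnected. So $\ell$ is light.

**Step 5: $\ell$ is open.** Let $q\in Y$, $N$ an open neighborhood of $q$, $c'=\ell(q)$. There is $K_0$ clopen in $f^{-1}(c')\cap X$ with $r^{-1}(q)\subset K_0\subset r^{-1}(N)$. As in Step 1, choose an open $O''\supset K_0$ with compact closure in $r^{-1}(N)$ and $f\neq c'$ on $bO''$. By Lemma 3, $\ell(N)\supset f(O'')$ contains the component of $\mathbb C\setminus f(bO'')$ containing $c'$, a neighborhood of $\ell(q)$.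

**Step 6: the power form with standard discs, for (d).** Take $V,h,h',k$ from Stoïlow's theorem at $q$, put $V'=\ell(V)$, and take $\varepsilon$ with $\bar\Delta\subset V'$, $\Delta=\Delta(\ell(q),\varepsilon)$. Put $N=V\cap\ell^{-1}(\Delta)$. The map $\ell:V\setminus\{q\}\to V'\setminus\{\ell(q)\}$ is a connected $k$-fold covering. The inclusion $\Delta\setminus\{\ell(q)\}\to V'\setminus\{\ell(q)\}$ induces an isomorphism of fundamental groups ($V'$ is simply connected; both groups are $\mathbb Z$ via the winding number about $\ell(q)$). So the restricted covering $N\setminus\{q\}\to\Delta\setminus\{\ell(q)\}$ is again connected and $k$-fold, hence isomorphic to $w\mapsto\ell(q)+w^k$ on a punctured disc. This gives $\zeta$ on $N\setminus\{q\}$; put $\zeta(q)=0$. Since $|\zeta|^k=|\ell-\ell(q)|$, $\zeta$ is continuous at $q$. Since $V\cap\ell^{-1}(\Delta(\ell(q),\varepsilon'))$ corresponds under $h$ to the set where $w^k\in h'(\Delta(\ell(q),\varepsilon'))$, it shrinks to $q$ as $\varepsilon'\to0$, so $\zeta^{-1}$ is continuous at $0$ and the sets $N$ shrink to $q$. Finally, $N$ is open and connected. Since $V\cap\ell^{-1}(\bar\Delta)$ is compact, $N$ is closed in $\ell^{-1}(\Delta)$. So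 $N$ is the component of $\ell^{-1}(\Delta)$ containing $q$. $\square$

**Lemma 5.** If, in the situation of Lemma 4, all components of fibers of $f|_W$ are points, then the point $z$ with $e=\{z\}$ belongs to $G$.

*Proof.* The closed continuous bijection $r$ is a homeomorphism. So by (d) there is near $z$ a topological coordinate, again called $\zeta$, with $\zeta(z)=0$ and $f=f(z)+\zeta^k$. Off $z$, $f$ is a local homeomorphism, so by Lemma 1 every $g\in\mathcal A$ is locally a holomorphic function of $f$, hence of $\zeta$. At $\zeta=0$ it is continuous, so the singularity is removable. $\square$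

This already settles a second simple case: *if $\mathcal A$ contains one light function $f$, then $G=U$*, because then all $(f,D)$-elements are points, for every $D$. In general two things can go wrong at a point $x$. The element $E_{f,D}(x)$ may be interior but fat, as for the algebra $\mathcal B$; or $E_{f,D}(x)$ may reach $bD$, for every $f$ that we try, and then Lemma 4 does not start. The first is excluded in Section 8, the second in Section 9. Both arguments cut $x$ off from $bD$ by walls, which we now build.

## 6. Walls between a point and the boundary circle

**Lemma 6.** Let $D$ be a disc, $x\in D$, $f\in\mathcal A$, $f(x)=0$, and suppose $C_x:=E_{f,D}(x)$ meets $bD$, say at $y_x$. Let $\mathcal I$ be the union of the interior $(f,D)$-elements and $\mathcal R=\bar D\setminus\mathcal I$ the union of the elements meeting $bD$. By Fact 2, $\mathcal R$ is closed, so $\mathcal I\subset D$ is open. Let $y\in bD$, $f(y)\neq0$, $0<s<|f(y)|$, and let $\Gamma_1,\Gamma_2$ be the open arcs of $bD\setminus\{y,y_x\}$. Then either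

(i) some element $e\subset\mathcal R$ with $|f|=s$ on $e$ separates $x$ from $y$ in $\bar D$; or

(ii) $\mathcal I\cap\{|f|=s\}\ne\emptyset$; moreover there are a component $\mathcal I_0$ of $\mathcal I$ and elements $e_1,e_2\subset\mathcal R$ with $|f|=s$ on $e_i$, $e_i\cap bD\subset\Gamma_i$, and $\overline{\mathcal I_0}\cap e_i\neq\emptyset$ $(i=1,2)$.

*Proof.* **Step 1: a connected level set separating $x$ from $y$.** Since $|f(x)|<s<|f(y)|$, the set $\{|f|=s\}\cap\bar D$ separates $x$ from $y$; by Fact 3 a component $L$ of it does. The connected set $C_x$ contains $x$ and $y_x$ and misses $L$, because $f=0$ on it. So $L$ separates $y_x$ from $y$.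

**Step 2: how $L$ meets $bD$.** Neither $y$ nor $y_x$ is in $L$. The set $L$ meets both $\Gamma_i$, since otherwise the arc $\bar\Gamma_i$ would join $y$ to $y_x$ off $L$; and $L\cap\Gamma_i=L\cap\bar\Gamma_i$ is compact. An element meeting $L$ is a connected subset of $\{|f|=s\}\cap\bar D$, so it lies in $L$. An element in $L\cap\mathcal R$ therefore meets $\Gamma_1\cup\Gamma_2$.

**Step 3: the dichotomy.** If one element $e\subset L\cap\mathcal R$ meets both arcs, then by Fact 4 it separates $y$ from $y_x$, and hence $y$ from $x$, since $C_x$ is connected, contains $x,y_x$ and misses $e$. This is (i). Otherwise $L\cap\mathcal R=\mathcal R_1\sqcup\mathcal R_2$, where $\mathcal R_i\neq\emptyset$ is the union of the elements meeting $L\cap\Gamma_i$, compact by Fact 2. By Fact 5 there is a nonempty connected $Q\subset L\setminus(\mathcal R_1\cup\mathcal R_2)=L\cap\mathcal I$ whose closure meets $\mathcal R_1$ and $\mathcal R_2$. Let $\mathcal I_0$ be the component of $\mathcal I$ containing $Q$, and $e_i\subset\mathcal R_i$ an element meeting $\bar Q$. As $e_i$ meets only $\Gamma_i$, this is (ii). $\square$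

**Lemma 7.** Let $x\in D$, let $B\subset bD$ be compact, and let $T_1,\dots,T_n\subset\bar D$ be closed sets such that $T_j$ separates $x$ from $y_j\in bD$ in $\bar D$. Suppose the components $H_j$ of $\bar D\setminus T_j$ containing $y_j$ cover $B$. If $O$ is the component of $D\setminus\bigcup T_j$ containing $x$, then $\bar O\cap B=\emptyset$ and $bO\subset\bigcup T_j\cup(bD\setminus B)$. If every $y\in B$ is separated from $x$ by some closed set $T_y$, then finitely many of the $T_y$ have this covering property.

*Proof.* $O$ is a connected subset of $\bar D\setminus T_j$ containing $x$, so it is disjoint from $H_j$. As $H_j$ is open in $\bar D$, also $\bar O\cap H_j=\emptyset$. Hence $\bar O\cap B=\emptyset$. A point of $bO$ in $D$ lies in $\bigcup T_j$, because $O$ is a component of the open set $D\setminus\bigcup T_j$; a point of $bO$ in $bD$ is not in $B$. The last sentence is compactness of $B$. $\square$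

What walls are good for is visible now. If all the walls were elements $e_j$ with $f_j=c_j\ne0$ on $e_j$ and $f_j(x)=0$, and if $B=bD$, then $h=\prod(f_j-c_j)$ would vanish on $bO$ while $h(x)=\prod(-c_j)\ne0$, against (MP). So case (ii) of Lemma 6 is where the difficulty sits. In Section 8 it can be excluded; in Section 9 it cannot, and the wall must be completed by a curve through $\mathcal I_0$.

## 7. A subharmonic function that is small somewhere on every small circle

This lemma is what excludes case (ii) in Section 8. Upper semicontinuity alone gives the inequality $v(0)\ge\limsup v(c_s)$, which is the wrong direction.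

We use *Riesz's theorem*: if $v\not\equiv-\infty$ is subharmonic near $\{|c|\le\delta\}$ with Riesz measure $\mu$, then $v(c)=\int_{|\zeta|<\delta}\log|c-\zeta|\,d\mu(\zeta)+H(c)$ for $|c|<\delta$, with $H$ harmonic.

**Lemma 8.** Let $v$ be subharmonic near $0\in\mathbb C$, $m_0\in\mathbb R$, and suppose for every $s\in(0,s_1)$ there is $c_s$ with $|c_s|=s$ and $v(c_s)\le m_0$. Then $v(0)\le m_0$.

A sequence of radii tending to $0$ would not do. The function $v(c)=\sum_{j\ge1}2^{-j}\log|c-2^{-j}|$ is subharmonic on $|c|<\frac12$, being a decreasing limit of its partial sums there (each term is $\le0$, as $|c-2^{-j}|\le1$), and $v(0)=-\log2\sum j2^{-j}=-2\log 2$ is finite. But $v(2^{-j})=-\infty$ for every $j\geq 2$.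

*Proof.* We may assume $v(0)>-\infty$. Let $\mu$ be the Riesz measure of $v$. For small $\delta$ let $\mu_\delta=\mu|_{\{|\zeta|<\delta\}}$, $p_\delta(c)=\int\log|c-\zeta|\,d\mu_\delta(\zeta)$, and $v=p_\delta+H_\delta$ with $H_\delta$ harmonic in $|c|<\delta$. Then $p_\delta(0)=\int\log|\zeta|\,d\mu_\delta$ is finite, so $\mu(\{0\})=0$, and hence $\|\mu_\delta\|\to0$ as $\delta\to0$.

**Step 1: replacing $c_s$ by its modulus.** Since $|c_s-\zeta|\ge\big|s-|\zeta|\big|$,
$$P(s):=\int\log\big|s-|\zeta|\big|\,d\mu_\delta(\zeta)\le p_\delta(c_s)\le m_0-H_\delta(c_s),\qquad 0<s<\min(\delta,s_1).\tag{1}$$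

**Step 2: averaging over $s$ costs only a constant.** For all $a,\varepsilon>0$,
$$\frac1\varepsilon\int_0^\varepsilon\log|s-a|\,ds\ \ge\ \log a-2.\tag{2}$$
If $a\ge\varepsilon$, put $t=\varepsilon/a\le1$. The left side is $\log a+\frac1t\int_0^t\log(1-u)\,du$. The integrand is decreasing, so its mean over $[0,t]$ is at least its mean over $[0,1]$, which is $-1$. If $a<\varepsilon$, put $\alpha=a/\varepsilon\in(0,1)$. The left side is
$$\log\varepsilon+\int_0^1\log|u-\alpha|\,du=\log\varepsilon-1+\alpha\log\alpha+(1-\alpha)\log(1-\alpha)\ge\log\varepsilon-1-\log2\ge\log a-2 .$$

**Step 3: letting $\varepsilon\to0$, then $\delta\to0$.** Average (1) over $s\in(0,\varepsilon)$, $\varepsilon<\min(\delta,s_1)$. By Tonelli (the integrands are bounded above) and (2) with $a=|\zeta|$, which is positive $\mu$-almost everywhere,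
$$p_\delta(0)-2\|\mu_\delta\|\le m_0-\min_{|c|\le\varepsilon}H_\delta(c).$$
As $\varepsilon\to0$ the right side tends to $m_0-H_\delta(0)=m_0-v(0)+p_\delta(0)$. Since $p_\delta(0)$ is finite, $v(0)\le m_0+2\|\mu_\delta\|$. Let $\delta\to0$. $\square$

## 8. Interior elements are points

We need one more textbook theorem, of *Bishop*: a uniform algebra $B$ on a compact metrizable space $K\ne\emptyset$ has a peak point, that is, there are $x\in K$ and $p\in B$ with $p(x)=1$ and $|p|<1$ on $K\setminus\{x\}$. (For the disc algebra on $\bar U$, each $a\in bU$ is a peak point, with $p(z)=(1+\bar az)/2$.)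

**Proposition 9.** For all $f\in\mathcal A$ and all discs $D_1$, every interior $(f,D_1)$-element is a single point.

The plan: a single fat element cannot be isolated among point elements, by removable singularities; so there is a fat element $C$ at which $\ell$ is unramified, and it sits in a family of continua $V_c$ parametrized by a disc of values $c$ of $f$. For $a\in\mathcal A$ the maximum of $|a|$ over $V_c$ then has subharmonic logarithm. By Lemma 8 this excludes case (ii) of Lemma 6 at a suitable point $x\in C$, so the walls are elements. They cannot cut $x$ off from $C\cap bD$, but a peak function handles that part of the boundary.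

*Proof.* Suppose $e$ is a nondegenerate interior $(f,D_1)$-element. Use Lemma 4 for $e$ (with $D=D_1$); let $q_0=r(e)$, and let $N,\zeta,k$ be as in (d) for $q_0$, with $N$ relatively compact in $Y$.

**Step 1: finding a second fat element, at an unramified point.** We claim that some $q_1\in N\setminus\{q_0\}$ has $r^{-1}(q_1)$ nondegenerate. Otherwise $r:r^{-1}(N)\setminus e\to N\setminus\{q_0\}$ is a continuous closed bijection, hence a homeomorphism, and $f=\ell(q_0)+(\zeta\circ r)^k$ is a local homeomorphism on $r^{-1}(N)\setminus e$. By Lemma 1 each $g\in\mathcal A$ is there locally holomorphic in $f$, so $g\circ r^{-1}$ is a holomorphic function of $\zeta$ on the punctured disc. It is bounded, because $r$ is proper and $N$ is relatively compact. So it has a limit $a_g$ at $\zeta=0$. A point of the topological boundary of $e$ is a limit of points of $r^{-1}(N)\setminus e$, along which $\zeta\circ r\to0$; hence $g=a_g$ there. If $e$ has interior points, (MP) applied to $g-a_g$ on the interior of $e$ gives $g=a_g$ there too. So every $g\in\mathcal A$ is constant on the nondegenerate set $e$, contradicting separation of points.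

**Step 2: a disc of continua, and a subharmonic function on it.** Let $q_1$ be as in Step 1. As $q_1\neq q_0$, $\ell$ is a local homeomorphism at $q_1$. Replace $f$ by $f-\ell(q_1)$ (and $\ell$ accordingly), and choose an open $N_1\ni q_1$ that $\ell$ maps homeomorphically onto $\Delta=\Delta(0,\rho)$. Put $W_1=r^{-1}(N_1)$ and $C=r^{-1}(q_1)$. Then $f:W_1\to\Delta$ is proper and surjective, all $V_c:=f^{-1}(c)\cap W_1$, $c\in\Delta$, are continua, and $V_0=C$ is nondegenerate.

For $a\in\mathcal A$ the function $v(c)=\log\max_{V_c}|a|$ is subharmonic on $\Delta$ (possibly $\equiv-\infty$). It is upper semicontinuous: if $c_n\to c$ and $z_n\in V_{c_n}$ are maximum points, properness gives a subsequence converging to a point of $V_c$. For the submean inequality let $\bar\Delta'\subset\Delta$ be a closed disc and $\varphi$ a polynomial with $v\le\mathrm{Re}\,\varphi$ on $\partial\Delta'$. Then $|a\,e^{-\varphi(f)}|\le1$ on $\{z\in W_1:f\in\partial\Delta'\}$, which contains the boundary of the relatively compact open set $\{z\in W_1:f\in\Delta'\}$. Since $e^{-\varphi(f)}$ is on compact sets a uniform limit of polynomials in $f$, (MP) gives $|a|\le e^{\mathrm{Re}\,\varphi(f)}$ where $f\in\Delta'$,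 i.e. $v\le\mathrm{Re}\,\varphi$ on $\Delta'$. Now $v|_{\partial\Delta'}$ is the limit of a decreasing sequence of continuous functions $u_j$, and for each $j$ there is a real trigonometric polynomial, i.e. some $\mathrm{Re}\,\varphi_j|_{\partial\Delta'}$ with $\varphi_j$ a polynomial, between $u_j$ and $u_j+1/j$. At the center $c_0$ of $\Delta'$ we get $v(c_0)\le\mathrm{Re}\,\varphi_j(c_0)$, which is the mean of $\mathrm{Re}\,\varphi_j$ over $\partial\Delta'$ and so at most the mean of $u_j+1/j$. By monotone convergence, $v(c_0)$ is at most the mean of $v$ over $\partial\Delta'$.

**Step 3: choosing the point $x$ and the disc $D$.** The closure of $\mathcal A|_C$ in $C(C)$ is a uniform algebra on a compact metrizable space; let $x\in C$ be a peak point for it. Choose $g\in\mathcal A$ nonconstant on $C$, put $a=g-g(x)$, and choose a disc $D\ni x$, $\bar D\subset W_1$, so small that $m:=\max_{\bar D}|a|<\max_C|a|$; this is possible as $a(x)=0$. Fix $m_0\in\mathbb R$ with $\log m\le m_0<\log\max_C|a|$. Then $C\not\subset D$. Since $\bar D\subset W_1$, we have $f^{-1}(c)\cap\bar D=V_c\cap\bar D$ for $c\in\Delta$; in particular $f^{-1}(0)\cap\bar D=C\cap\bar D$, and Fact 1 shows that $E_{f,D}(x)$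 meets $bD$. Approximating a peak function at $x$ gives $q\in\mathcal A$ with $|q(x)|>\max_{C\cap bD}|q|$.

**Step 4: walls made of single elements.** We show that *each $y\in bD$ with $f(y)\neq0$ is separated from $x$ in $\bar D$ by an $(f,D)$-element on which $f\ne0$.* Otherwise case (i) of Lemma 6 fails for every $s\in(0,|f(y)|)$, so case (ii) holds. For each such $s$ there is then an interior $(f,D)$-element $e'$ with $f=c_s$ on $e'$, $|c_s|=s<|f(y)|<\rho$. It is a component of $V_{c_s}\cap\bar D$ contained in $D$, so by Fact 1, $V_{c_s}\subset D$. Hence $v(c_s)\le\log m\le m_0$, where $v$ is the function of Step 2 for this $a$. This holds for every $s\in(0,|f(y)|)$, so Lemma 8 gives $\log\max_C|a|=v(0)\le m_0$, a contradiction.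

**Step 5: violating (MP).** Choose a closed neighborhood $\sigma$ of $C\cap bD=f^{-1}(0)\cap bD$ in $bD$ with $\max_\sigma|q|<|q(x)|$, and let $B=bD\setminus\mathrm{int}_{bD}\,\sigma$, a compact set on which $f\neq0$. By Step 4 and Lemma 7 there are finitely many elements $e_1,\dots,e_n$ with $f=c_i\neq0$ on $e_i$, such that the component $O\ni x$ of $D\setminus\bigcup e_i$ has $bO\subset\bigcup e_i\cup\sigma$. Put $h=\prod(f-c_i)$. Then $h(x)=\prod(-c_i)\ne0$ and $h=0$ on $\bigcup e_i$. For every $M\in\mathbb N$, (MP) for $hq^M\in\mathcal A$ gives
$$|h(x)|\,|q(x)|^M\le\max_{\bar O}|h|\cdot\big(\max_\sigma|q|\big)^M ,$$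
a contradiction as $M\to\infty$. $\square$

**Proposition 10.** If $E_{f,D}(z)\subset D$ for some disc $D\ni z$ and some $f\in\mathcal A$, then $z\in G$.

*Proof.* Apply Lemma 4 with $e=E_{f,D}(z)$. By Proposition 9 all components of fibers of $f|_W$ are points, being interior elements. So Lemma 5 applies. $\square$

## 9. Enclosing a bad point by elements and smooth curves

We now prove Theorem 1. Uniqueness is in Lemma 2, and existence means $G=U$. Suppose $x\in U\setminus G$, and fix a disc $D\ni x$. By Proposition 10, $E_{f,D}(x)\cap bD\neq\emptyset$ for **every** $f\in\mathcal A$. We shall produce an $F\in\mathcal A$ for which this fails.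

The way to do it is to find an open $O\ni x$ with $\bar O\subset D$ and an $F$ with $F\ne F(x)$ on $bO$. Two kinds of boundary can be handled. On finitely many elements with nonzero constant values, a product $h$ vanishes while $h(x)\neq0$. On smooth curves in $G$, the elements of $\mathcal A$ are $C^1$, and a curve has one real dimension while the condition $F=F(x)$ is two real conditions; so a generic $F$ in a suitable family avoids it. Case (ii) of Lemma 6 offers exactly these ingredients, since by Propositions 9 and 10 the set $\mathcal I$ now consists of point elements and lies in $G$.

**Step A: walls.** The purpose is to prove: *for each $y\in bD$ there is a closed $T_y\subset\bar D$, $x\notin T_y$, separating $x$ from $y$ in $\bar D$, of the form $T_y=\epsilon\cup\kappa$. Here $\epsilon$ is a union of at most two $(f,D)$-elements, for some $f=f_y\in\mathcal A$ with $f(x)=0$, on each of which $f$ is a nonzero constant; $\kappa\subset G\cap D$ is empty or a countable union of compact piecewise $C^1$ curves (with respect to the structure of $G$).*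

Choose $f\in\mathcal A$ with $f(x)=0\ne f(y)$, and apply Lemma 6 with $s=|f(y)|/2$; let $C_x$, $y_x$, $\Gamma_i$, $\mathcal I$, $\mathcal R$ be as there. In case (i) take $T_y=e$. In case (ii) let $\mathcal I_0,e_1,e_2$ be as there. By Proposition 9 the elements in $\mathcal I$ are points, and by Proposition 10, $\mathcal I\subset G$.

*Step A1: the quotient, in which a path can be found.* It is not clear that a point of $e_i$ can be reached by a path in $\mathcal I_0$; we pass to a quotient where this difficulty disappears. Let $r:\bar D\to Y$ be the quotient by $(f,D)$-elements and $f=\ell\circ r$. By Fact 2 the equivalence relation is closed, so $Y$ is compact and metrizable and $r$ is closed; fix a metric on $Y$. It is connected, and locally connected as a quotient of a locally connected space. By the theorem that *a compact connected, locally connected metrizable space is locally path connected*, $Y$ is locally path connected. All subsets of $\mathcal I$ are saturated, and saturated open sets map to open sets, so $r|_{\mathcal I}$ is a homeomorphism onto the open set $r(\mathcal I)$, and $r(\mathcal I_0)$ is open and connected. Images of distinct components of $\mathcal I$ are disjoint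 open sets, so $\partial r(\mathcal I_0)\subset r(\mathcal R)$. The points $q_i=r(e_i)$ lie in the closure of $r(\mathcal I_0)$, since $e_i$ meets $\overline{\mathcal I_0}$, and in $r(\mathcal R)$; so $q_i\in\partial r(\mathcal I_0)$.

*Step A2: a path in $\mathcal I_0$ leading to elements attached to $\Gamma_1$ and to $\Gamma_2$.* The set $Y\setminus r(bD\setminus\Gamma_i)$ is open, and it contains $q_i$ because $e_i\cap bD\subset\Gamma_i$. Choose an open path connected neighborhood $N_i$ of $q_i$ inside it on which $0<|\ell|<|f(y)|$; this is possible since $|\ell(q_i)|=s$. Follow a path in $N_i$ from a point of $r(\mathcal I_0)$ to $q_i$ until it first leaves the open set $r(\mathcal I_0)$, at a point $q_i'\in\partial r(\mathcal I_0)\cap N_i\subset r(\mathcal R)$. The element $e_i'=r^{-1}(q_i')$ meets $bD$, and only in $\Gamma_i$; on it $f$ is a constant with $0<|f|<|f(y)|$. Join the initial parts of the two paths inside $r(\mathcal I_0)$, which is open and connected and therefore path connected, and lift by $(r|_{\mathcal I})^{-1}$. We get a path $\gamma:(0,1)\to\mathcal I_0$ with $r(\gamma(t))\to q_1'$ as $t\to0$ and $r(\gamma(t))\to q_2'$ as $t\to1$.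

*Step A3: smoothing the path.* Choose an increasing sequence $t_n$ $(n\in\mathbb Z)$ in $(0,1)$ with $t_n\to0$ as $n\to-\infty$ and $t_n\to1$ as $n\to+\infty$. Cover the compact set $\gamma([t_n,t_{n+1}])$ by coordinate discs $V\subset\mathcal I_0$ of the Riemann surface $G$ (images of round discs under inverse charts) with $\mathrm{diam}\,r(V)<2^{-|n|}$. Subdivide $[t_n,t_{n+1}]$ so that each piece is mapped by $\gamma$ into one such $V$, and replace $\gamma$ on that piece by the segment, straight in the coordinate of $V$, with the same endpoints. This gives a compact piecewise $C^1$ curve $\kappa_n\subset\mathcal I_0$ from $\gamma(t_n)$ to $\gamma(t_{n+1})$ with $r(\kappa_n)$ in the $2^{-|n|}$-neighborhood of $r(\gamma([t_n,t_{n+1}]))$. Let $\kappa=\bigcup_n\kappa_n$ and $T_y=e_1'\cup\kappa\cup e_2'$.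

*Step A4: $T_y$ is a wall.* Let $z_j\in\kappa_{n_j}$, $z_j\to z$. If $(n_j)$ has a constant subsequence, then $z\in\kappa$. Otherwise, along a subsequence, $n_j\to-\infty$ or $n_j\to+\infty$, so $r(z_j)$ tends to $q_1'$ or $q_2'$, and $z\in e_1'\cup e_2'$. So $T_y$ is closed. Taking $n_j\to-\infty$ and $n_j\to+\infty$ respectively, and using compactness of $\bar D$, we see that $\bar\kappa$ meets both $e_i'$. As $\kappa$ is connected, $T_y=\bar\kappa\cup e_1'\cup e_2'$ is connected. It meets $\Gamma_1$ and $\Gamma_2$. It misses $y$ and $y_x$, since $\kappa\subset D$ and $0<|f|<|f(y)|$ on $e_i'$, while $f(y_x)=0$. It misses $C_x$, since $f\neq0$ on $e_i'$, $\kappa\subset\mathcal I$, and $C_x\subset\mathcal R$. By Fact 4 it separates $y$ from $y_x$. Since $C_x$ is connected, contains $x$ and $y_x$, and misses $T_y$, the set $T_y$ separates $y$ from $x$. Finally $\kappa\subset\mathcal I\subset G\cap D$.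

**Step B: an enclosure.** We now surround $x$. By Lemma 7 with $B=bD$, there are finitely many $y_j$ such that the component $O\ni x$ of $D\setminus\bigcup_jT_{y_j}$ satisfies $\bar O\subset D$ and $bO\subset\bigcup_jT_{y_j}=\mathcal E\cup\mathcal K$. Here $\mathcal E$ is a finite union of elements and $\mathcal K\subset G$ is a countable union of compact piecewise $C^1$ curves. Let $h\in\mathcal A$ be the product of the functions $f_{y_j}-c$ over all the elements occurring in $\mathcal E$, where $c\ne0$ is the value of $f_{y_j}$ on that element. Then $h=0$ on $\mathcal E$, and since $f_{y_j}(x)=0$, $h(x)$ is a product of numbers $-c\ne0$, so $h(x)\neq0$.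

**Step C: a generic function avoids its value at $x$ on $bO$.** As $x\notin bO$ and $\mathcal A$ separates points, compactness of $bO$ gives $g_1,\dots,g_n\in\mathcal A$ such that for each $z\in bO$ some $g_i(z)\ne g_i(x)$. For $t\in\mathbb C^n$ put
$$F_t=h\cdot\Big(1+\sum_{i=1}^n t_i\,(g_i-g_i(x))\Big)\in\mathcal A,\qquad F_t(x)=h(x)\neq0 .\tag{3}$$
On $bO\cap\mathcal E$ we have $F_t=0\neq F_t(x)$, for every $t$. We claim that *for almost every $t$ also $F_t\ne h(x)$ on $bO\cap\mathcal K$.*

Let $\gamma:[0,1]\to G$ be one of countably many $C^1$ pieces covering $\mathcal K$. All functions $g\circ\gamma$, $g\in\mathcal A$, are $C^1$, because $g$ is holomorphic on $G$. If $\gamma(\tau)\in bO$ and $F_t(\gamma(\tau))=h(x)$, then $h(\gamma(\tau))\neq0$ and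
$$\sum_i t_ia_i(\tau)=b(\tau),\qquad a_i=g_i\circ\gamma-g_i(x),\quad b=\frac{h(x)}{h\circ\gamma}-1,$$
with some $a_i(\tau)\neq0$. The $t$ arising from those $\tau$ with $a_1(\tau)\ne0$ and $h(\gamma(\tau))\ne0$ lie in the image of the $C^1$ map
$$(\tau,t_2,\dots,t_n)\mapsto\Big(\frac{b(\tau)-\sum_{i\ge2}t_ia_i(\tau)}{a_1(\tau)},\,t_2,\dots,t_n\Big)$$
from a real $(2n-1)$-dimensional manifold (with boundary) to $\mathbb C^n=\mathbb R^{2n}$. Such an image is a null set. The same holds for the other indices, and countably many pieces give a null set. This proves the claim.

Choose $t$ outside this null set and let $F=F_t$. Then $F\neq F(x)$ on $bO$, so the connected set $E_{F,D}(x)\ni x$ does not meet $bO$. Hence $E_{F,D}(x)\subset O\subset D$. By Proposition 10, $x\in G$, a contradiction. So $G=U$, and Theorem 1 is proved. With Section 2 this proves Theorem 2. $\blacksquare$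

## 10. Arbitrary surfaces, with and without boundary

**Theorem 3.** Let $S$ be a topological surface without boundary and $\mathcal A\subset C(S)$ an algebra containing constants and separating points. Then (MP) holds for all open $O$ relatively compact in coordinate discs if and only if $S$ has a Riemann surface structure for which all $f\in\mathcal A$ are holomorphic; this structure is unique.

*Proof.* "If" is the classical maximum principle: each component of $O$ has nonempty boundary contained in $bO$, because a coordinate disc is connected and not compact. Conversely, apply Theorem 1 on each coordinate disc. The charts obtained are $\mathcal A$-charts, and the argument of Lemma 2 is local and uses only separation of points. So the structures agree on overlaps, and the resulting structure is unique. $\square$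

**Theorem 4.** Let $\mathcal A$ be a uniform algebra whose spectrum is a compact topological surface $X$, possibly with boundary $bX$, and let $\partial_{\mathcal A}$ be its Shilov boundary. Then $bX\subset\partial_{\mathcal A}$, and the open surface $X\setminus\partial_{\mathcal A}$ has a unique Riemann surface structure for which all $f\in\mathcal A$ are holomorphic.

This is Theorem 4.1 of "Algebras on Surfaces" without any differentiability assumption.

*Proof.* By Rossi's theorem, (MP) holds for relatively open sets with compact closure inside coordinate discs or half-discs contained in $X\setminus\partial_{\mathcal A}$. So the second statement follows from Theorem 3 once $bX\subset\partial_{\mathcal A}$ is known. Suppose there is $p\in bX\setminus\partial_{\mathcal A}$. The idea is to double a half-disc at $p$ and to use the reflection symmetry against the local form $\zeta^k$.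

**Step 1: fibers in a half-disc at $p$.** Take an open neighborhood $N\cong\{|z|<1,\ \mathrm{Im}\,z\ge0\}$ of $p=0$ missing $\partial_{\mathcal A}$, and put $J=(-1,1)$, $N^\circ=N\setminus J$. By Theorem 3, $N^\circ$ is a connected Riemann surface on which $\mathcal A$ is holomorphic. If $f\in\mathcal A$ is nonconstant on $N$, it is nonconstant on the dense set $N^\circ$, so each $z\in N^\circ$ is isolated in $f^{-1}(f(z))\cap N$. A connected set with more than one point has no isolated points. Hence

$(\ast)$ for such $f$, a connected subset of a fiber of $f|_N$ with more than one point lies in $J$.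

**Step 2: the doubled algebra satisfies (MP).** Let $\tilde N=\{|z|<1\}$, let $\phi:\tilde N\to N$ be the folding ($\phi(z)=z$ if $\mathrm{Im}\,z\ge0$, $\phi(z)=\bar z$ otherwise), and $\tilde f=f\circ\phi$. We show (MP) on $\tilde N$ for the algebra $\{\tilde f:f\in\mathcal A\}$. Suppose $O$ is open, relatively compact in $\tilde N$, and $M=\max_{\bar O}|\tilde f|>\max_{bO}|\tilde f|$. Let $K=\{z\in O:|\tilde f|=M\}$, which is compact and nonempty. Each $z\in K$ is the center of a round disc $B_z\subset O$, chosen to miss $J$ if $z\notin J$. Then $\phi(B_z)$ is open in $N$: it is $B_z\cap N$ if $z\in J$, and a disc in $N^\circ$ if not. So $N'=\bigcup_{z\in K}\phi(B_z)$ is open in $N$. On $N'$ we have $|f|\le M$, and equality holds only on $\phi(K)$: if $u=\phi(w)$ with $w\in B_z\subset O$ and $|f(u)|=M$, then $w\in K$. An open $N''\subset N$ with $\phi(K)\subset N''\subset\overline{N''}\subset N'$, $\overline{N''}$ compact, violates (MP) for $f$, since $|f|<M$ on $bN''$.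

**Step 3: a function with an interior element at $p$.** Fix $0<\delta<1$ and $D=\{|z|<\delta\}$. Suppose that for every $f\in\mathcal A$ the component of $f^{-1}(f(p))\cap N\cap\bar D$ containing $p$ met $\{|z|=\delta\}$. For nonconstant $f|_N$ this component lies in $J$ by $(\ast)$, so it contains $[0,\delta]$ or $[-\delta,0]$; thus in any case $f$ is constant on $[0,\delta]$ or on $[-\delta,0]$. Then $\mathcal A$ would be a union of two linear subspaces, hence equal to one of them, contradicting separation of points. So for some $f$ this component $e$ misses $\{|z|=\delta\}$. Such an $f$ is nonconstant on $N$, and by $(\ast)$ $e$ is a compact subinterval (or a point) of $J\cap D$. The component of $\tilde f^{-1}(f(p))\cap\bar D$ containing $p$ contains $e$, and $\phi$ maps it to a connected subset of $f^{-1}(f(p))\cap N\cap\bar D$ containing $p$, i.e. into $e\subset J$. As $\phi^{-1}(e)=e$, it equals $e$. Thus $e$ is an interior $(\tilde f,D)$-element.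

**Step 4: the reflection acts trivially near $e$, which is absurd.** Apply Lemma 4, which needs only (MP), to $\tilde f$ and $e$ on $\tilde N$. Take $O$ symmetric under conjugation: replace $O$ by its union with its conjugate, which is allowed since $e$, $D$ and $\tilde f$ are symmetric and the boundary of the union lies in the union of the boundaries. Let $q_0=r(e)$ and let $N_0\subset Y$ be the component of $\ell^{-1}(\Delta(f(p),\varepsilon))$ containing $q_0$, for a small $\varepsilon$, with $\zeta$ from $N_0$ onto a disc and $\ell=f(p)+\zeta^k$. Conjugation permutes the components of the fibers of $\tilde f|_W$, so it induces a homeomorphism $\iota$ of $Y$ with $\ell\circ\iota=\ell$ and $\iota(q_0)=q_0$, hence $\iota(N_0)=N_0$. Then $(\zeta\circ\iota)^k=\zeta^k$, so $\zeta\circ\iota=\omega\zeta$ with $\omega^k=1$, where $\omega$ is constant on the connected set $N_0\setminus\{q_0\}$ by continuity.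

The open neighborhood $r^{-1}(N_0)$ of the compact set $e$ contains points $z\in J\setminus e$. For such $z$, $r(z)\ne q_0$, and $r(z)$ is fixed by $\iota$ because $z=\bar z$. So $\omega=1$ and $\iota=\mathrm{id}$ on $N_0$. Now take a nonreal $z\in r^{-1}(N_0)$. Since $\iota(r(z))=r(z)$, the element of $z$ contains both $z$ and $\bar z$; being connected, it meets $J$. Its image under $\phi$ is a connected subset of a fiber of $f|_N$ containing $\phi(z)\in N^\circ$ and a point of $J$. This contradicts $(\ast)$. So $bX\subset\partial_{\mathcal A}$. $\square$
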